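# A non-sofic shift whose free stack is sofic

## 1. Three marks with unequal gaps

Take a bi-infinite row of cells, each containing $0$ or $1$. Call the row legal if it contains at most three $1$s and, when there are exactly three, at positions $a<b<c$, the two gaps $p=b-a$ and $q=c-b$ are different.

Read a row from left to right. Suppose the first two $1$s were adjacent, so that we have read $11$. The third $1$, if it comes, may not come at once: $111$ is illegal, while $1101$, $11001$, $110001$ are all fine. If instead we have read $101$, then $1011$ is fine, $10101$ is illegal, and $101001$ is fine again. After $1001$ the only forbidden continuation by a single $1$ is $1001001$. In general, after $10^{n-1}1$ the next $1$ may come at any distance $m\ge 1$ except $m=n$. A reader with finitely many memory states must be in the same state after $10^{n-1}1$ and after $10^{n'-1}1$ for some $n\ne n'$, and then it treats the continuation $0^{n-1}1$ the same way in both cases. But this continuation is illegal after the first word and legal after the second. So no finite-memory reader recognizes the legal rows.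

Now stack rows in the plane, each chosen freely among the legal ones, for instance

$$\begin{array}{c}\cdots 0\,0\,1\,1\,0\,1\,0\,0\,0\,0\cdots\\ \cdots 0\,1\,0\,0\,1\,1\,0\,0\,0\,0\cdots\\ \cdots 0\,1\,0\,1\,0\,0\,0\,0\,1\,0\cdots\end{array}$$

with gap pairs $(1,2)$, $(3,1)$, $(2,5)$. Suppose we may write in every cell of the plane, next to the visible symbol, a hidden symbol from a finite list, and check that small windows look right. Can we choose the list and the windows so that exactly the legal stacks can be completed? In one row we could not do it. The plane has more room for hidden marks, but the rows of the stack have nothing to do with one another, so it is not clear that this room is of any use.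

## 2. Soficity of rows and of stacks

Let $\mathcal A$ be a finite alphabet and $d\ge1$. The space $\mathcal A^{\mathbb Z^d}$ carries the prodiscrete topology, in which it is compact, and the shift action $(\sigma_n(x))_i=x_{i+n}$.

**Definition (subshift, SFT, sofic).** A $\mathbb Z^d$-subshift is a closed, shift-invariant subset of $\mathcal A^{\mathbb Z^d}$; equivalently, it is the set of configurations avoiding some set of finite patterns. It is of finite type (an SFT) if finitely many forbidden patterns suffice. A $\mathbb Z^d$-subshift $X$ is sofic if $X=\Pi(\Sigma)$ for some $\mathbb Z^d$-SFT $\Sigma$ over a finite alphabet and some block map $\Pi$, that is, a map that computes the symbol at $i$ by a fixed local rule from a finite window around $i$.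

For example, the rows in $\{0,1\}^{\mathbb Z}$ with at most one $1$ form a sofic shift. Take a hidden bit $r(i)$ with the rules: if $x(i)=0$ then $r(i+1)=r(i)$; if $x(i)=1$ then $r(i)=0$ and $r(i+1)=1$. This is an SFT in the pair $(x,r)$. A second $1$ would need $r=0$ after $r$ has become $1$, so at most one $1$ occurs, and every row with at most one $1$ has a completion. We will call such a hidden symbol, transported along the row, a *register*.

We use the following textbook recoding. If $X=\Pi(\Sigma)$ is sofic, we may assume that $\Pi$ is letter-to-letter and that $\Sigma$ is defined by forbidden patterns of shape $2\times\dots\times2$ (forbidden words of length $2$ when $d=1$). Indeed, replace the letter at $i$ by the whole pattern of $\sigma\in\Sigma$ on a large cube around $i$; ask that this pattern contain no forbidden pattern, and that the patterns of neighboring cells overlap correctly. The block map then reads a single new letter.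

**Definition (stack).** For a subshift $X\subseteq\mathcal A^{\mathbb Z}$, let $X^{\mathbb Z}\subseteq\mathcal A^{\mathbb Z^2}$ be the set of all $x$ such that every row $(x_{(i,j)})_{i\in\mathbb Z}$, $j\in\mathbb Z$, belongs to $X$. There is no constraint between rows.

If $X$ is sofic, then $X^{\mathbb Z}$ is sofic: with $X=\Pi(\Sigma)$, the stack $\Sigma^{\mathbb Z}$ is a $\mathbb Z^2$-SFT, and $\Pi$ applied row by row maps it onto $X^{\mathbb Z}$. The slides "(Projective) Subdynamics of Multidimensional Subshifts, part I." (https://www.lri.fr/~aubrun/exposes/SubTile_Aubrun_I.pdf) pose the converse as a conjecture of Jeandel: for every one-dimensional subshift $X$,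
$$X\text{ is sofic}\iff X^{\mathbb Z}\text{ is sofic}.$$

We will see that this is false, and that the rows of Section 1 are a counterexample. It is convenient to have a whole family of such shifts.

**Definition (three-marker shift).** For $S\subseteq\mathbb N_{\ge1}^2$ let $X_S$ be the set of $x\in\{0,1\}^{\mathbb Z}$ with at most three $1$s such that, if there are exactly three, at $a<b<c$, then $(b-a,c-b)\in S$.

This is always a subshift: forbid the words $10^p10^q10^r1$ for $p,q,r\ge0$ and the words $10^{p-1}10^{q-1}1$ for $(p,q)\notin S$. The shift of Section 1 is $X=X_S$ with $S=\{p\neq q\}$: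
$$X=\{x\in\{0,1\}^{\mathbb Z}:\ x\text{ has at most three }1\text{s, and if it has exactly three, at } a<b<c,\text{ then } b-a\neq c-b\}.$$

**Theorem 1.** $X$ is a subshift that is not sofic, but $X^{\mathbb Z}$ is sofic. In particular the conjecture is false.

The negative half was essentially done in Section 1. Let us make it precise, since we will need the tool again.

**Definition (follower set).** Let $L(X)$ be the set of words occurring in elements of $X$. For $w\in L(X)$ let $F(w)=\{v: wv\in L(X)\}$.

**Follower-set lemma.** If $X\subseteq\mathcal A^{\mathbb Z}$ is sofic, then only finitely many sets occur as $F(w)$ with $w\in L(X)$.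

*Proof.* The empty word contributes one set, so let $w$ be nonempty. Write $X=\Pi(\Sigma)$ with $\Sigma\subseteq\mathcal B^{\mathbb Z}$ defined by forbidden words of length $2$ and $\Pi$ letter-to-letter. Let $S(w)\subseteq\mathcal B$ be the set of last letters of words of $L(\Sigma)$ that map to $w$. If $ub$ and $bv$ occur in $\Sigma$, so does $ubv$: follow an element of $\Sigma$ containing $ub$ up to $b$, and then an element containing $bv$; no forbidden word of length $2$ is created. Hence $F(w)$ is exactly the set of images of words $v$ such that $bv$ occurs in $\Sigma$ for some $b\in S(w)$. So $F(w)$ is determined by the subset $S(w)$ of the finite set $\mathcal B$. $\square$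

For our $X$ and $n,m\ge1$ we have $0^{m-1}1\in F(10^{n-1}1)$ if and only if $m\neq n$. So the sets $F(10^{n-1}1)$ are pairwise distinct, and $X$ is not sofic.

## 3. What the boundary of a rectangle can remember

A sensible first reaction is to try to prove the conjecture by counting. The information exchanged between the inside and the outside of a rectangle has to pass through its boundary.

For $R=[0,n-1]\times[1,m]$ let $\partial R$ be the set of cells of $R$ at sup-distance $1$ from the complement of $R$. It has at most $2n+2m$ cells.

**Lemma G (gluing).** Let $\Sigma\subseteq\mathcal B^{\mathbb Z^2}$ be defined by forbidden $2\times2$ patterns. If $\sigma,\sigma'\in\Sigma$ agree on $\partial R$, then the configuration equal to $\sigma$ on $R$ and to $\sigma'$ off $R$ lies in $\Sigma$.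

*Proof.* A $2\times2$ window contained in $R$ shows a pattern of $\sigma$. A window not contained in $R$ has a cell outside $R$, so each of its cells in $R$ is at sup-distance $1$ from the complement and belongs to $\partial R$, where $\sigma=\sigma'$. Such a window shows a pattern of $\sigma'$. $\square$

**The case $S=\{p=q\}$, by hand.** Suppose $X_S^{\mathbb Z}=\Pi(\Sigma)$ for $S=\{p=q\}$, with $\Sigma\subseteq\mathcal B^{\mathbb Z^2}$ and $\Pi$ recoded as above. For each $(p_1,\dots,p_m)\in\{1,\dots,n-1\}^m$ consider the stack whose row $k$, $1\le k\le m$, has $1$s at $n-1-p_k$, $n-1$ and $n-1+p_k$, all other rows being $0$. The first two $1$s are inside $R$, the third is outside. Choose a preimage in $\Sigma$ of each of these stacks. If the preimages of two different tuples $(p_k)$ and $(p'_k)$ agree on $\partial R$, glue the first inside $R$ to the second outside. The image has a row with gaps $(p_k,p'_k)$, $p_k\ne p_k'$, which is illegal. So different tuples have different patterns on $\partial R$, and $(n-1)^m\le|\mathcal B|^{2n+2m}$. Fix $n$ with $n-1>|\mathcal B|^2$ and let $m\to\infty$: a contradiction.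 So $X_{\{p=q\}}^{\mathbb Z}$ is not sofic.

The mechanism is that each row forces its own information through $\partial R$, while $\partial R$ has only about two cells per row when $m$ is large.

**The case $S=\{p\ne q\}$, where the count breaks.** To repeat the argument we need legal pairs $(p_1,q_1),\dots,(p_M,q_M)$ such that for $i\neq k$ at least one of $(p_i,q_k)$, $(p_k,q_i)$ is illegal; otherwise gluing gives nothing illegal. For $\{p\ne q\}$ this means $p_i\ne q_i$ for all $i$, and $p_i=q_k$ or $p_k=q_i$ for all $i\neq k$. The pairs $(1,2),(2,3),(3,1)$ do this with $M=3$. But $M\le3$ always. Indeed $p_i=p_k$ with $i\ne k$ is impossible, since then $p_i=q_k$ would give $p_k=q_k$, and $p_k=q_i$ would give $p_i=q_i$. In the same way the $q_i$ are distinct. So each index $i$ satisfies $p_i=q_k$ for at most one $k$ and $q_i=p_k$ for at most one $k$, hence is related to at most two others, and $M-1\le2$.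

Weighting the pairs does not help. Let $w(p,q)\ge0$ be weights on the pairs $p\neq q$ in $[1,n]^2$ such that every product $I\times J$ containing only pairs $p\ne q$ has total weight at most $1$. These products are exactly those with $I\cap J=\emptyset$. For each $R\subseteq[1,n]$ the product $R\times([1,n]\setminus R)$ qualifies, and a given pair $p\ne q$ lies in it for exactly a quarter of all $R$. Averaging over $R$ gives $\frac14\sum w\le1$, so $\sum w\le4$ for every $n$.

This computation is also a hint. A random cut $R$, shared by the two ends of the row, certifies $p\neq q$ with probability $\frac14$, although neither end knows the other number. A single row needs a certificate that depends on $p$ and $q$. But a good random object certifies a fixed proportion of all pairs. If every row could use its own random object, and these objects were described by boundedly many hidden symbols per row, the boundary argument would have nothing against us.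

## 4. Measuring $a-2b+c$ by a rotation, and two ways it fails

We look for a random object that local rules can carry along a row. Write $\mathbb T=\mathbb R/\mathbb Z$, and $\|x\|$ for the distance from (a lift of) $x$ to the nearest integer. Since $c-b\neq b-a$ says $a-2b+c\ne0$, take an angle $\theta\in\mathbb T$ and a field $v(i)=v(0)+i\theta$ along the row. Then
$$v(a)-2v(b)+v(c)=(a-2b+c)\,\theta .$$
If the left side is visibly nonzero, then $a-2b+c\ne0$. And for a fixed nonzero integer $t=a-2b+c$, most angles $\theta$ make $t\theta$ visibly nonzero: $\|t\theta\|>\varepsilon$ fails with probability only $2\varepsilon$. A register can remember the values of $v$ at the first two $1$s until the third one. The hidden symbols form a finite set, so they can only store a rounded value $y(i)$ of $v(i)$. This plan meets two obstacles.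

**Drift.** Let $D$ be large and let $y(i)\in\frac1D\mathbb Z/\mathbb Z$ be rounded within $\rho=\frac1{2D}$. Rounding an exact field $v(0)+i\theta$ gives second differences $\|y(i+1)-2y(i)+y(i-1)\|\le4\rho$, so a row rule must tolerate these. But then it also tolerates $y(i)=\frac{i(i-1)}{2D}$, whose second difference is $\frac1D=2\rho$ everywhere. For the equal gaps $a=0$, $b=n$, $c=2n$ we get
$$y(0)-2y(n)+y(2n)=\frac{-n(n-1)+n(2n-1)}{D}=\frac{n^2}D .$$
With $D\ge10^9$ and $n=100$ this is $\frac{10^4}{D}$, which is larger than $13200\rho=\frac{6600}D$, the tolerance that we will use below. So an illegal row would be accepted. Rules along the row alone do not force the slope to be constant.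

**Too many rows for one angle.** Even with an exact field, one angle for all rows is not enough. Suppose the angle of row $j$ is $\theta_j$, with $\theta_{j+1}=m\theta_j$ for one fixed integer $m\geq1$ (for $m=1$ all angles are equal). Given $K$, let row $j$, $0\le j\le K-1$, have three $1$s with $t_j=a-2b+c=(j+1)m^{K-1-j}$, which is possible since every integer is of the form $q-p$. Then $t_j\theta_j=(j+1)\theta_{K-1}$. Among the $K+1$ points $0,\theta_{K-1},\dots,K\theta_{K-1}$ on the circle two are at distance at most $\frac1{K+1}$, so $\|k\theta_{K-1}\|\le\frac1{K+1}$ for some $1\le k\le K$. The row $j=k-1$ has $\|t_j\theta_j\|\le\frac1{K+1}$. So for every $\varepsilon>0$ there is a legal stack that no choice of $\theta_0$ handles.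

Both obstacles suggest how to go on. Let the field move upward by an expanding map, $v(i,j+1)=Mv(i,j)$. An approximate orbit of an expanding map stays near an exact orbit, and the second difference $w$ of an exact orbit is again an exact orbit; if it is small in all rows above, it must vanish, because otherwise expansion would make it large. So expansion in the vertical direction removes the horizontal drift. And let each row choose its map from a finite list, $\theta_{j+1}=M_{s_j}\theta_j$. The choice $s_j$ is one hidden symbol per row, and it supplies the fresh randomness.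

The choices have to move $\theta$ around well enough that an adversary who picks one bad set per row cannot trap us. A union bound does not do this: each row fails with small but fixed probability, and there are arbitrarily many rows. We want an inequality: averaging over the choices contracts all functions of mean zero in $L^2$, by a fixed factor less than $1$.

Integer multipliers on the circle $\mathbb T$ do not have this property. Let $m_1,\dots,m_5$ be nonzero integers, $Pg(\theta)=\frac15\sum_i g(m_i\theta)$, and $F_K=\{\prod_i m_i^{k_i}:0\le k_i<K\}$. Since $|F_K|\le K^5$ does not grow exponentially, for every $\delta>0$ there is $K$ with $|F_{K+1}|\le(1+\delta)|F_K|$. Let $g=\sum_{n\in F_K}e^{2\pi i n\theta}$, of mean zero with $\|g\|_2^2=|F_K|$. The sets $F_K$ and $m_iF_K$ both lie in $F_{K+1}$, so the function $g(m_i\,\cdot)$ has inner product $|F_K\cap m_iF_K|\ge2|F_K|-|F_{K+1}|\ge(1-\delta)\|g\|_2^2$ with $g$. Hence $\|Pg\|_2\ge(1-\delta)\|g\|_2$. The multipliers commute, and this is what ruins the contraction. So we go to $\mathbb T^2$, where matrices need not commute.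

## 5. Five expanding matrices and a spectral gap

Let $\mathbb T^2=\mathbb R^2/\mathbb Z^2$ with Haar measure $\mu$. From now on $|\cdot|$ is the sup norm on $\mathbb R^2$ and also the induced operator norm on matrices (the maximal absolute row sum). For $x\in\mathbb T^2$ let $\|x\|$ be the sup-norm distance from a lift of $x$ to $\mathbb Z^2$. Then $\|x+y\|\le\|x\|+\|y\|$, and $\|Mx\|\le|M|\,\|x\|$ for integer matrices $M$.

Let $\mathcal S=\{-6,-3,0,3,6\}$ and, for $a\in\mathcal S$,
$$A_a=\begin{pmatrix}a&a^2+1\\1&a\end{pmatrix},\qquad M_a=100\,A_a^{T}.$$
Then $\det A_a=a^2-(a^2+1)=-1$ and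
$$(A_a^T)^{-1}=\begin{pmatrix}-a&1\\a^2+1&-a\end{pmatrix}.$$
The row sums of absolute values, for $A_a^T$ and for its inverse, are $|a|+1$ and $a^2+1+|a|$, both at most $36+1+6=43$. Hence
$$|M_a|\le4300,\qquad|M_a^{-1}|\le0.43 .\tag{1}$$
The factor $100$ is there only to make $|M_a^{-1}|<1$. Each $M_a$ is an integer matrix with nonzero determinant, so it induces a surjective endomorphism of $\mathbb T^2$, which preserves $\mu$.

**Lemma A (spectral gap).** Let $Pf=\frac15\sum_{a\in\mathcal S}f\circ M_a$ on $L^2(\mathbb T^2)$. Then $\int Pf=\int f$, and $\|Pg\|_2\le\frac2{\sqrt5}\|g\|_2$ if $\int g=0$.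

Note that $\frac2{\sqrt5}<0.9$. The proof is a ping-pong argument on frequencies: away from a small exceptional set of frequencies, the five matrices send everything into five disjoint regions, so the five images are orthogonal.

*Proof.* The first claim is the invariance of $\mu$.

**Step 1: pass to frequencies.** The purpose is to turn composition with $M_a$ into a map of $\mathbb Z^2$. For $e_n(\theta)=e^{2\pi i\,n\cdot\theta}$ we have $e_n(M_a\theta)=e^{2\pi i\,n\cdot100A_a^T\theta}=e^{2\pi i\,(100A_an)\cdot\theta}$, so $e_n\circ M_a=e_{100A_an}$. Let $Z=\mathbb Z^2\setminus\{0\}$. The functions $(e_n)_{n\in Z}$ are an orthonormal basis of the space $L^2_0$ of mean-zero functions, and $V_a:g\mapsto g\circ M_a$ is the isometry of $L_0^2$ induced by the injection $n\mapsto100A_an$ of $Z$.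

**Step 2: find the regions.** We want targets $C_a$ and exceptional sets $D_a$ with $100A_a(Z\setminus D_a)\subseteq C_a$. Put
$$C_a=\{(x,y)\in Z:|x-ay|\le|y|\},\qquad D_a=\{(x,y)\in Z:|x+ay|<|y|\}.$$

- The $C_a$ are pairwise disjoint. If $(x,y)\in C_a\cap C_b$ with $a\ne b$, then $3|y|\le|a-b||y|\le|x-ay|+|x-by|\le2|y|$, so $y=0$, and then $|x|\le0$, so $(x,y)=0$, a contradiction.
- The $D_a$ are pairwise disjoint. If $(x,y)\in D_a\cap D_b$ with $a\ne b$, then $y\neq0$ because $|x+ay|<|y|$, and $3|y|\le|a-b||y|<2|y|$, a contradiction.
- $100A_a(Z\setminus D_a)\subseteq C_a$. Let $(x',y')=A_a(x,y)=(ax+(a^2+1)y,\;x+ay)$. Then $y'=x+ay$ and $x'-ay'=y$. If $(x,y)\notin D_a$, then $|y|\le|x+ay|$, which says $|x'-ay'|\le|y'|$. Also $(x',y')\neq0$, and $C_a$ is invariant under multiplication by $100$.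

For instance, $A_3(5,2)=(35,11)$, and indeed $35-3\cdot11=2$ with $2\le11$. On the other hand $(5,2)\in D_{-3}$, since $|5-3\cdot2|=1<2$, and $A_{-3}(5,2)=(5,-1)$ is not in $C_{-3}$.

**Step 3: add up.** We split $g$ for each $a$ separately and bound the two resulting sums. Let $g\in L^2_0$ and write $g=g_a'+g_a''$, where $g_a''$ is the part of $g$ with frequencies in $D_a$. The functions $V_ag_a'$ have frequencies in the disjoint sets $C_a$, so they are orthogonal and
$$\Big\|\sum_aV_ag_a'\Big\|_2^2=\sum_a\|g_a'\|_2^2\le5\|g\|_2^2 .$$
Since the $D_a$ are disjoint, $\sum_a\|g_a''\|_2^2\le\|g\|_2^2$, and by the Cauchy–Schwarz inequality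
$$\Big\|\sum_aV_ag_a''\Big\|_2\le\sum_a\|g_a''\|_2\le\sqrt5\Big(\sum_a\|g_a''\|_2^2\Big)^{1/2}\le\sqrt5\,\|g\|_2 .$$
Hence $\|Pg\|_2\le\frac15\cdot2\sqrt5\,\|g\|_2=\frac2{\sqrt5}\|g\|_2$. $\square$

## 6. Walks on the torus that avoid one small bad set per row

The next lemma says that the choices $s_j$ can be made so that all rows of a finite strip are handled at once. For Theorem 1 we need only $h=1$, that is, at most one number $t$ per row; the general case is needed in Section 10 and costs nothing.

**Lemma B (good walks).** Let $h\ge1$, $\varepsilon=\frac1{50\sqrt h}$, $m\ge0$. For $-m\le j\le m$ let $T_j$ be a set of at most $h$ nonzero integers. Then there are $\theta_j\in\mathbb T^2$ $(-m\le j\le m)$ and $s_j\in\mathcal S$ $(-m\le j<m)$ with $\theta_{j+1}=M_{s_j}\theta_j$ and $\|t\theta_j\|>\varepsilon$ for all $j$ and all $t\in T_j$.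

*Proof.* **Step 1: the bad sets are small.** Let $G_j=\{\theta\in\mathbb T^2:\|t\theta\|>\varepsilon\text{ for all }t\in T_j\}$. Multiplication by $t\neq0$ preserves $\mu$, and $\{\|\theta\|\le\varepsilon\}$ is a square of side $2\varepsilon$. So
$$\beta_j:=\mu(G_j^c)\le h(2\varepsilon)^2=0.0016 .$$

**Step 2: count the successful continuations.** We define functions that measure, for a starting point in row $j$, the proportion of digit strings that succeed from row $j$ upward. Let $f_m=1_{G_m}$ and $f_j=1_{G_j}\cdot Pf_{j+1}$ for $j<m$. These are bounded nonnegative measurable functions, defined at every point. By downward induction on $j$,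
$$f_j(\theta)=5^{-(m-j)}\sum_{(s_j,\dots,s_{m-1})\in\mathcal S^{m-j}}\ \prod_{k=j}^m1_{G_k}(\theta_k),\qquad\theta_j=\theta,\quad\theta_{k+1}=M_{s_k}\theta_k .\tag{2}$$
If $f_{-m}(\theta_{-m})>0$ for some $\theta_{-m}$, then by (2) some choice of digits makes the product equal to $1$, and this is what the lemma asks for. So it is enough to show $\int f_{-m}>0$.

**Step 3: keep the mass spread out.** The integral alone cannot be controlled: the mass of $f_{j+1}$ could lie just where the next bad set removes it. We therefore carry a second-moment bound along. The claim is that for all $j$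
$$c_j:=\int f_j>0\quad\text{and}\quad\|f_j\|_2^2\le2c_j^2 .\tag{3}$$

For $j=m$ we have $\|f_m\|_2^2=c_m=1-\beta_m\ge\frac12$, so $c_m\leq 2c_m^2$ and (3) holds.

Suppose (3) holds for $j+1$. Write $c=c_{j+1}$ and $g=f_{j+1}-c$, so that $\int g=0$ and $\|g\|_2^2=\|f_{j+1}\|_2^2-c^2\le c^2$. By Lemma A, $Pf_{j+1}=c+Pg$ with $\int Pg=0$ and $\|Pg\|_2^2\le\frac45c^2$. In particular $\|Pg\|_2\le c$. Now $f_j$ is obtained from $Pf_{j+1}$ by deleting $G_j^c$, and by Cauchy–Schwarz on $G_j^c$,
$$c_j=\int Pf_{j+1}-\int_{G_j^c}(c+Pg)\ \ge\ c-c\beta_j-\|Pg\|_2\sqrt{\beta_j}\ \ge\ c(1-0.0016-0.04)=0.9584\,c>0 .$$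
For the second moment,
$$\|f_j\|_2^2\le\|Pf_{j+1}\|_2^2=c^2+\|Pg\|_2^2\le1.8\,c^2\le2(0.9584)^2c^2\le2c_j^2,$$
where $2(0.9584)^2>1.83$. So (3) holds for $j$, and the induction is complete. $\square$

The spectral gap enters at one place. Without it we would only know $\|Pf_{j+1}\|_2^2\le2c^2$, and deleting $G_j^c$ lowers $c_j$, so the constant $2$ could not be maintained. The gap improves $2$ to $1.8$, and this pays for the deletion.

## 7. Rigidity of the hidden field

Let $D\ge10^9$ be an integer, $\rho=\frac1{2D}$, and $Q=(\frac1D\mathbb Z^2)/\mathbb Z^2$, a finite set. Every point of $\mathbb T^2$ is within $\rho$ of $Q$.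

**Definition (hidden layer).** Let $\mathcal Y$ be the $\mathbb Z^2$-SFT of pairs $s\in\mathcal S^{\mathbb Z^2}$, $y\in Q^{\mathbb Z^2}$ satisfying, for all $(i,j)$,

- (R1) $s(i+1,j)=s(i,j)$, so we write $s_j$ for the common value in row $j$;
- (R2) $\|y(i,j+1)-M_{s(i,j)}\,y(i,j)\|\le4301\rho$;
- (R3) $\|y(i+1,j)-2y(i,j)+y(i-1,j)\|\le4\rho$.

The alphabet $\mathcal S\times Q$ is finite and each rule looks at two or three neighboring cells, so this is an SFT. Rule (R3) by itself is what failed in Section 4. Together with (R2) it does not fail.

**Lemma C (rigidity).** If $(s,y)\in\mathcal Y$, there are $v(i,j)\in\mathbb T^2$ and $\theta_j\in\mathbb T^2$ with $\|y(i,j)-v(i,j)\|\le3300\rho$ and $v(i,j)=v(0,j)+i\theta_j$ for all $i,j$.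

*Proof.* Write $M_{(j)}=M_{s_j}$.

**Step 1: replace the approximate vertical orbit by an exact one.** By (R2) choose $e(i,j)\in\mathbb R^2$ with $|e(i,j)|\le4301\rho$ representing $y(i,j+1)-M_{(j)}y(i,j)$. We look for a small correction $u$ that absorbs all the errors from above:
$$u(i,j)=-\sum_{r\ge0}M_{(j)}^{-1}M_{(j+1)}^{-1}\cdots M_{(j+r)}^{-1}\,e(i,j+r).$$
By (1) the $r$th term has norm at most $0.43^{r+1}\cdot4301\rho$, so the series converges and
$$|u(i,j)|\le4301\rho\cdot\frac{0.43}{0.57}\le3300\rho .$$
Multiplying by $M_{(j)}$, the term $r=0$ becomes $-e(i,j)$ and the terms $r\ge1$ become the series for $u(i,j+1)$. So $M_{(j)}u(i,j)=-e(i,j)+u(i,j+1)$, that is, $u(i,j+1)=M_{(j)}u(i,j)+e(i,j)$. Put $v=y-u\bmod\mathbb Z^2$. Then $\|y-v\|\le3300\rho$ and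
$$v(i,j+1)=M_{(j)}y(i,j)+e(i,j)-M_{(j)}u(i,j)-e(i,j)=M_{(j)}v(i,j).$$

**Step 2: show that the horizontal second difference vanishes.** This is where the drift dies. Let $w(i,j)=v(i+1,j)-2v(i,j)+v(i-1,j)$. By (R1) the same matrix $M_{(j)}$ acts in the three columns, so $w(i,j+1)=M_{(j)}w(i,j)$. By (R3) and Step 1,
$$\|w(i,j)\|\le4\rho+4\cdot3300\rho=13204\rho=:\eta .$$
Since $D\ge10^9$, we have $4301\,\eta=4301\cdot13204\cdot\frac1{2D}<0.03<1$. Let $\hat w(i,j)\in\mathbb R^2$ be a lift of $w(i,j)$ with $|\hat w(i,j)|\le\eta$. The vector $M_{(j)}\hat w(i,j)-\hat w(i,j+1)$ lies in $\mathbb Z^2$ and has sup norm at most $4300\eta+\eta=4301\eta<1$, so it is $0$. Thus $\hat w(i,j+1)=M_{(j)}\hat w(i,j)$ holds in $\mathbb R^2$, and for every $r\ge1$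
$$|\hat w(i,j)|=\big|M_{(j)}^{-1}\cdots M_{(j+r-1)}^{-1}\,\hat w(i,j+r)\big|\le0.43^r\,\eta .$$
Letting $r\to\infty$ gives $\hat w(i,j)=0$, so $w=0$.

Thus $v(i+1,j)-v(i,j)$ does not depend on $i$. Call it $\theta_j$; then $v(i,j)=v(0,j)+i\theta_j$. $\square$

The converse direction is easy: exact fields can be rounded.

**Lemma D (realization).** Let $\theta_j\in\mathbb T^2$, $s_j\in\mathcal S$ $(j\in\mathbb Z)$ with $\theta_{j+1}=M_{s_j}\theta_j$. Let $y(i,j)$ be a point of $Q$ with $\|y(i,j)-i\theta_j\|\le\rho$, and $s(i,j)=s_j$. Then $(s,y)\in\mathcal Y$.

*Proof.* (R1) is clear. Put $v(i,j)=i\theta_j$. Then $v(i,j+1)=i\,M_{s_j}\theta_j=M_{s_j}v(i,j)$, so the quantity in (R2) is at most $\|y(i,j+1)-v(i,j+1)\|+\|M_{s_j}(v(i,j)-y(i,j))\|\le\rho+4300\rho$. The second differences of $v$ in $i$ vanish, so the quantity in (R3) is at most $\rho+2\rho+\rho=4\rho$. $\square$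

## 8. The SFT cover of $X^{\mathbb Z}$

We now assemble the cover. Let $\Sigma$ consist of all $(x,s,y,r)$ with $x\in\{0,1\}^{\mathbb Z^2}$, $(s,y)\in\mathcal Y$, and a register layer $r$ with values in the finite set $\{\varnothing\}\cup Q\cup Q^2\cup\{\mathrm{stop}\}$. The four kinds of value are called stages $0,1,2,3$. The rules are:

- if $x(i,j)=0$, then $r(i+1,j)=r(i,j)$;
- if $x(i,j)=1$ and $r(i,j)=\varnothing$, then $r(i+1,j)=y(i,j)$;
- if $x(i,j)=1$ and $r(i,j)=\alpha\in Q$, then $r(i+1,j)=(\alpha,y(i,j))$;
- if $x(i,j)=1$ and $r(i,j)=(\alpha,\beta)\in Q^2$, then $r(i+1,j)=\mathrm{stop}$, and it is required that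
$$\|\alpha-2\beta+y(i,j)\|>13200\rho ;\tag{4}$$
- $x(i,j)=1$ with $r(i,j)=\mathrm{stop}$ is forbidden.

These rules are local, so $\Sigma$ is an SFT. Let $\Pi(x,s,y,r)=x$. We prove $\Pi(\Sigma)=X^{\mathbb Z}$.

**Step 1: $\Pi(\Sigma)\subseteq X^{\mathbb Z}$.** This step checks that no illegal row is accepted. In each row the stage never decreases, and it increases by one at each $1$; so a row has at most three $1$s. If it has three, at $a<b<c$, the stage rises three times, so it is $0$ at cell $a$. Therefore the register holds $y(a,j)$ at cell $b$ and $(y(a,j),y(b,j))$ at cell $c$, and (4) says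
$$\|y(a,j)-2y(b,j)+y(c,j)\|>13200\rho .$$
Suppose $a+c=2b$. With $v$ and $\theta_j$ from Lemma C, $v(a,j)-2v(b,j)+v(c,j)=(a-2b+c)\theta_j=0$, and each of the four terms changes by at most $3300\rho$ when $v$ is replaced by $y$. So $\|y(a,j)-2y(b,j)+y(c,j)\|\le4\cdot3300\rho=13200\rho$, a contradiction. Hence every row lies in $X$. (If a row has fewer than three $1$s, it lies in $X$ whatever the register does.)

**Step 2: finite strips of $X^{\mathbb Z}$ are realized.** Here Lemma B supplies the hidden field. Let $x\in X^{\mathbb Z}$ and $m\ge0$, and let $x^{(m)}$ agree with $x$ on the rows $|j|\le m$ and be $0$ on all other rows. For $|j|\le m$ let $T_j=\{a-2b+c\}$ if row $j$ of $x$ has three $1$s, at $a<b<c$, and $T_j=\emptyset$ otherwise. By the definition of $X$, $0\notin T_j$. Lemma B with $h=1$, $\varepsilon=\frac1{50}$ gives $\theta_j$ for $|j|\le m$ and $s_j$ for $-m\le j<m$. Extend them to all rows: for $j\ge m$ put $s_j=0$ and $\theta_{j+1}=M_0\theta_j$; for $j<-m$ put $s_j=0$ and let $\theta_j$ be, recursively, a preimage of $\theta_{j+1}$ under the surjection $M_0$. Take $(s,y)\in\mathcal Y$ from Lemma D.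 In each row start the register at $\varnothing$ to the left of all $1$s (at $\varnothing$ throughout if there are none) and follow the rules. The rules can be followed because a row has at most three $1$s, and requirement (4) holds at a third $1$ in row $j$, which can occur only for $|j|\le m$:
$$\|y(a,j)-2y(b,j)+y(c,j)\|\ge\|(a-2b+c)\theta_j\|-4\rho>\tfrac1{50}-4\rho>13200\rho .$$
The last inequality holds because $13204\rho\le13204/(2\cdot10^9)<10^{-5}$. So $x^{(m)}\in\Pi(\Sigma)$.

**Step 3: pass to the limit.** The set $\Sigma$ is compact and $\Pi$ is continuous, so $\Pi(\Sigma)$ is compact, hence closed. Since $x^{(m)}\to x$, we get $x\in\Pi(\Sigma)$.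

So $X^{\mathbb Z}=\Pi(\Sigma)$ is sofic while $X$ is not, and Theorem 1 is proved. $\blacksquare$

The same works in higher dimension.

**Corollary 4.** For every $d\ge2$, the $\mathbb Z^d$-subshift of configurations all of whose $e_1$-rows lie in $X$ is sofic, although $X$ is not.

*Proof.* The configurations on $\mathbb Z^d$ all of whose $(e_1,e_2)$-planes lie in $\Sigma$ form a $\mathbb Z^d$-SFT, because the rules of $\Sigma$ are imposed in each plane and nothing is imposed between planes. Apply $\Pi$ cell by cell. The image consists of the configurations all of whose $(e_1,e_2)$-planes lie in $\Pi(\Sigma)=X^{\mathbb Z}$ (choose preimages plane by plane), that is, all of whose $e_1$-rows lie in $X$. $\square$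

## 9. Fractional covers by rectangles: a necessary condition

In Section 3 a counting argument settled $\{p=q\}$ and failed for $\{p\neq q\}$. We now give it its general weighted form, which applies to every subshift.

**Definition ($E_n$, $1$-rectangle, $\varphi_n$).** For a nonempty subshift $X\subseteq\mathcal A^{\mathbb Z}$ and $n\ge1$, let $E_n$ be the $0/1$ matrix with rows $u\in\mathcal A^{[0,n-1]}$, columns $z\in\mathcal A^{\mathbb Z\setminus[0,n-1]}$, and entry $1$ if and only if $u\cup z\in X$. A $1$-rectangle is a product $I\times J$ of nonempty sets all of whose entries are $1$. Let $\varphi_n(X)$ be the supremum of $\sum w$ over finitely supported weights $w\ge0$ on the $1$-entries for which every $1$-rectangle has weight at most $1$. Such a $w$ is called admissible.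

(By LP duality this is the fractional cover number of the $1$-entries by $1$-rectangles; duality is not used below.)

As a toy example, take the $3\times3$ matrix with entry $1$ when $p\neq q$. Its $1$-rectangles are the $I\times J$ with $I,J$ nonempty and disjoint, so they have at most two entries. Weight $\frac12$ on each of the six $1$-entries is admissible, with total $3$. By the averaging argument of Section 3 no admissible weight on an inequality matrix of any size has total more than $4$.

**Theorem 2.** If $X^{\mathbb Z}$ is sofic, then $\sup_n\varphi_n(X)<\infty$.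

*Proof.* **Step 1: the boundary gives few rectangles.** By recoding, let $X^{\mathbb Z}=\Pi(\Sigma)$ with $\Sigma\subseteq\mathcal B^{\mathbb Z^2}$ defined by forbidden $2\times2$ patterns and $\Pi$ letter-to-letter. Let $R=[0,n-1]\times[1,m]$. For $\tau\in\mathcal B^{\partial R}$ let $I_\tau$ (respectively $J_\tau$) be the set of restrictions to $R$ (respectively $R^c$) of $\Pi(\sigma)$, where $\sigma\in\Sigma$ and $\sigma|_{\partial R}=\tau$. By Lemma G, an inside from $I_\tau$ and an outside from $J_\tau$ come from a common glued element of $\Sigma$; so $I_\tau\times J_\tau\subseteq X^{\mathbb Z}$. These products cover $X^{\mathbb Z}$, and there are at most $|\mathcal B|^{2n+2m}$ of them.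

**Step 2: use $m$ independent rows.** We compare $m$ copies of $E_n$ with this cover. Let $E_n^{\otimes m}$ be the matrix with rows $(u_1,\dots,u_m)$, columns $(z_1,\dots,z_m)$, and entry $1$ if and only if all $(u_k,z_k)$ are $1$-entries of $E_n$. Let $w$ be admissible for $E_n$ and put $W((u_k,z_k)_{k\le m})=\prod_kw(u_k,z_k)$. Fix $x^*\in X$. To $(u_k,z_k)_{1\le k\le m}$ in the support of $W$ associate the element of $X^{\mathbb Z}$ with rows $u_k\cup z_k$ for $1\le k\le m$ and $x^*$ in all other rows. It lies in some $I_\tau\times J_\tau$. For fixed $\tau$, consider all tuples $(u_k),(z_k)$ whose pattern on $R$ is in $I_\tau$ and whose pattern off $R$ (with $x^*$ in the other rows) is in $J_\tau$. The first condition involves only the $u_k$ and the second only the $z_k$, and any such pair of tuples gives an element of $X^{\mathbb Z}$. So they form a $1$-rectangle of $E_n^{\otimes m}$, or the empty set.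

**Step 3: products of admissible weights are admissible.** We show that every $1$-rectangle $I\times J$ of $E_n^{\otimes m}$ has $W$-weight at most $1$. For $m=1$ this is the hypothesis. For $m>1$ let $I',J'$ be the projections of $I,J$ to the first coordinate. For $u\in I'$ let $I_u$ be the set of $(u_2,\dots,u_m)$ with $(u,u_2,\dots,u_m)\in I$, and define $J_z$ for $z\in J'$ in the same way. Then $I'\times J'$ is a $1$-rectangle of $E_n$, and each $I_u\times J_z$ is a $1$-rectangle of $E_n^{\otimes(m-1)}$. By induction on $m$, the weight of $I\times J$ is
$$\sum_{(u,z)\in I'\times J'}w(u,z)\cdot\big(\text{weight of }I_u\times J_z\big)\le\sum_{(u,z)\in I'\times J'}w(u,z)\le1 .$$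

**Step 4: let the number of rows grow.** By Steps 1 to 3, the total weight $(\sum w)^m$ of $W$ is at most $|\mathcal B|^{2n+2m}$ for every $m$. Taking $m$th roots and letting $m\to\infty$ gives $\sum w\le|\mathcal B|^2$. This bound does not depend on $n$. $\square$

## 10. Presburger gap sets

We return to the family $X_S$ and ask which $S\subseteq\mathbb N_{\ge1}^2$ behave like $\{p\ne q\}$. Here $\mathbb N=\{0,1,2,\dots\}$.

**Definition (recognizable).** A set $A\subseteq\mathbb N$ is ultimately periodic if there are $P$ and $N\ge1$ such that for $p\ge P$: $p\in A$ if and only if $p+N\in A$. A subset of $\mathbb N^2$ is recognizable if it is a finite union of products of two ultimately periodic subsets of $\mathbb N$.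

For instance $\{p\text{ even},\ q\ge3\}$ is recognizable. The set $\{p=q\}$ is not: a recognizable set has only finitely many different sections $\{q:(p,q)\in S\}$, and here the sections $\{p\}$ are all different.

A useful reformulation is this. Given finitely many recognizable sets, take a common threshold $P$ and a common period $N$ for all factors involved, and let $\kappa(p)=p$ if $p<P$, and $\kappa(p)=(p\bmod N,\text{ tagged "large"})$ if $p\ge P$. Then $\kappa$ takes finitely many values, $\kappa(p+1)$ is determined by $\kappa(p)$, and membership of $(p,q)$ in each of the given sets is determined by $(\kappa(p),\kappa(q))$. Conversely, a set whose membership is determined by $(\kappa(p),\kappa(q))$ is a finite union of products of fibers of $\kappa$, and these are ultimately periodic. So recognizable sets are closed under union, intersection and complement. We write $k^+$ for $\kappa(p+1)$ when $k=\kappa(p)$.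

Recall that a semilinear set is a finite union of sets $\{v_0+k_1v_1+\dots+k_nv_n:k_1,\dots,k_n\in\mathbb N\}$ with $v_0,\dots,v_n\in\mathbb N^2$. By the theorem of Ginsburg and Spanier, semilinear is the same as definable in Presburger arithmetic.

**Theorem 3.** $X_S$ is sofic if and only if $S$ is recognizable. If $S$ is semilinear (Presburger definable), the following are equivalent:

- (a) $X_S^{\mathbb Z}$ is sofic;
- (b) $\sup_n\varphi_n(X_S)<\infty$;
- (c) $S=T\setminus\bigcup_{l=1}^h(\ell_l\cap U_l)$ with $h\ge0$, $T,U_l$ recognizable, and $\ell_l=\{(p,q):\alpha_lp-\beta_lq=\gamma_l\}$, where $\alpha_l,\beta_l\ge1$ and $\gamma_l\in\mathbb Z$.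

For example, $X_S^{\mathbb Z}$ is sofic for $S=\{p\ne q\}$, but not for $S=\{p=q\}$ or $S=\{p<q\}$.

In words: the allowed exceptions to recognizability are pieces of lines of positive slope, and they must be holes in $S$.

### 10.1. When $X_S$ itself is sofic

**Step 1: sofic implies recognizable.** We read $S$ off the follower sets. If $X_S$ is sofic, there are finitely many of them. Moreover $F(wa)=\{v:av\in F(w)\}$ depends only on $F(w)$ and the letter $a$. All words with at most two $1$s are in $L(X_S)$. So $r\mapsto F(10^r)$ is obtained by iterating a map on a finite set and is ultimately periodic, and so is $r\mapsto F(10^{p-1}10^r)$ for each $p$. Let $S_p=\{q:(p,q)\in S\}$. The word $10^{p-1}10^{q-1}1$ is in $L(X_S)$ if and only if $(p,q)\in S$ (pad with zeros in one direction; in the other, a row containing this word has exactly these three $1$s). Hence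
$$S_p=\{q:1\in F(10^{p-1}10^{q-1})\}$$
is ultimately periodic and depends only on $F(10^{p-1}1)$. So there are finitely many different sections $Q_1,\dots,Q_k$. Since $F(10^{p-1}1)$ depends only on $F(10^{p-1})$, which is ultimately periodic in $p$, each set $\{p:S_p=Q_i\}$ is ultimately periodic. Therefore $S=\bigcup_i\{p:S_p=Q_i\}\times Q_i$ is recognizable.

**Step 2: recognizable implies sofic.** We build a register that stores $\kappa$-values, with $\kappa$ chosen for the set $S$. Its values are $\varnothing$; $k$; $(k,k')$; and $\mathrm{stop}$. If $x(i)=0$, the value at $i+1$ is, respectively, $\varnothing$; $k^+$; $(k,k'^+)$; $\mathrm{stop}$. If $x(i)=1$, then $\varnothing$ becomes $\kappa(1)$; $k$ becomes $(k,\kappa(1))$; $(k,k')$ becomes $\mathrm{stop}$, with the requirement that the values $(k,k')$ place the pair in $S$; and $\mathrm{stop}$ is forbidden. This is a one-dimensional SFT in $(x,r)$. The stage never decreases and rises at each $1$. So there are at most three $1$s, and if there are three, at $a<b<c$, the stage is $0$ at $a$; then the register is $\kappa(b-a)$ at $b$ and $(\kappa(b-a),\kappa(c-b))$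 at $c$, and the requirement says $(b-a,c-b)\in S$. Conversely, for $x\in X_S$ start the register at $\varnothing$ to the left of all $1$s and follow the rules. So $X_S$ is sofic.

### 10.2. (c) implies (a): one test per line

Here we do not need $S$ to be semilinear. If $h=0$, then $S=T$ is recognizable, $X_S$ is sofic, and hence $X_S^{\mathbb Z}$ is sofic. Let $h\ge1$.

**Step 1: the modified cover.** The test $a-2b+c\neq0$ must be replaced by $\alpha_lp-\beta_lq\ne\gamma_l$, for those $l$ with $(p,q)\in U_l$. To handle the constant $\gamma_l$ we also store $y(a+1,j)$, because $v(a+1,j)-v(a,j)=\theta_j$. Choose $\kappa$ so that membership in $T,U_1,\dots,U_h$ depends only on $(\kappa(p),\kappa(q))$. Let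
$$\Lambda=\max_l\,(2\alpha_l+2\beta_l+2|\gamma_l|),\qquad\varepsilon=\frac1{50\sqrt h},$$
and take $D\ge10^9$ with $3301\Lambda\rho<\varepsilon$. Use $\mathcal Y$ with this $D$, and a register with values $\varnothing$; $(\alpha,\alpha',k)$; $(\alpha,\alpha',\beta,k,k')$; $\mathrm{stop}$, where $\alpha,\alpha',\beta\in Q$ and $k,k'$ are values of $\kappa$. The rules are:

- if $x(i,j)=0$, then $\varnothing$ and $\mathrm{stop}$ are copied to $(i+1,j)$, while $(\alpha,\alpha',k)$ becomes $(\alpha,\alpha',k^+)$ and $(\alpha,\alpha',\beta,k,k')$ becomes $(\alpha,\alpha',\beta,k,k'^+)$;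
- if $x(i,j)=1$ and $r(i,j)=\varnothing$, then $r(i+1,j)=(y(i,j),y(i+1,j),\kappa(1))$;
- if $x(i,j)=1$ and $r(i,j)=(\alpha,\alpha',k)$, then $r(i+1,j)=(\alpha,\alpha',y(i,j),k,\kappa(1))$;
- if $x(i,j)=1$ and $r(i,j)=(\alpha,\alpha',\beta,k,k')$, then $r(i+1,j)=\mathrm{stop}$, and it is required that the values $(k,k')$ place the pair in $T$, and that for each $l$ for which they place it in $U_l$,
$$\big\|\alpha_l(\beta-\alpha)-\beta_l\big(y(i,j)-\beta\big)-\gamma_l(\alpha'-\alpha)\big\|>3300\Lambda\rho ;\tag{5}$$
- $x(i,j)=1$ with $r(i,j)=\mathrm{stop}$ is forbidden.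

**Step 2: soundness.** We check that accepted rows are in $X_S$. As in Section 8, a row has at most three $1$s, and three $1$s at $a<b<c$ force stage $0$ at $a$. So at $c$ the register holds $\alpha=y(a,j)$, $\alpha'=y(a+1,j)$, $\beta=y(b,j)$, $k=\kappa(p)$, $k'=\kappa(q)$ with $p=b-a$, $q=c-b$. (If $b=a+1$, the value $y(a+1,j)$ is already in the register at $b$.) Hence $(p,q)\in T$. Replace $y$ by the field $v$ of Lemma C in (5). The expression inside becomes
$$\alpha_lp\,\theta_j-\beta_lq\,\theta_j-\gamma_l\theta_j=t_l\theta_j,\qquad t_l=\alpha_lp-\beta_lq-\gamma_l,$$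
and it changes by at most $(2\alpha_l+2\beta_l+2|\gamma_l|)\cdot3300\rho\le3300\Lambda\rho$. If $t_l$ were $0$, the left side of (5) would be at most $3300\Lambda\rho$. So $t_l\neq0$ whenever $(p,q)\in U_l$, which means $(p,q)\notin\ell_l\cap U_l$ for all $l$, and $(p,q)\in S$.

**Step 3: completeness.** Let $x\in X_S^{\mathbb Z}$ and define $x^{(m)}$ as in Section 8. For $|j|\le m$ let $T_j=\{t_l:(p,q)\in U_l\}$ if row $j$ has three $1$s with gaps $(p,q)$, and $T_j=\emptyset$ otherwise. It has at most $h$ elements, and it omits $0$ because $(p,q)\in S$. Apply Lemma B with this $h$, extend $\theta_j,s_j$ to all rows as in Section 8, and take $(s,y)$ from Lemma D. Start each register at $\varnothing$ to the left of all $1$s. At a third $1$ the values place $(p,q)$ in $T$, since $S\subseteq T$. Since each $y(i,j)$ is within $\rho$ of $i\theta_j$, the left side of (5) is at least $\|t_l\theta_j\|-\Lambda\rho>\varepsilon-\Lambda\rho>3300\Lambda\rho$. So $x^{(m)}$ is in the image of the cover, and by compactness so is $x$. This proves (a).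

The implication (a)$\Rightarrow$(b) is Theorem 2, since $X_S$ is nonempty. It remains to prove (b)$\Rightarrow$(c).

### 10.3. Fooling sets and the reduction to half-planes

**Definition (fooling set).** Pairs $(p_1,q_1),\dots,(p_M,q_M)\in S$ form a fooling set of size $M$ for $S$ if for all $i\ne k$, $(p_i,q_k)\notin S$ or $(p_k,q_i)\notin S$.

For $S=\{p=q\}$ the points $(i,i)$, $1\le i\le M$, form a fooling set. For $S=\{p<q\}$ the points $(i,i+1)$ do: if $i<k$, then $(p_k,q_i)=(k,i+1)$ and $k\ge i+1$. For $S=\{p\neq q\}$ the size is at most $3$, as we saw in Section 3.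

**Step 1: by (b), fooling sets of $S$ have bounded size.** We plant a fooling set in $E_n$. Given one, take $n>\max_ip_i$, let $u_i=0^{n-1-p_i}10^{p_i-1}1$ on $[0,n-1]$, and let $z_i$ be $0$ except for a $1$ at $n-1+q_i$. The row $u_i\cup z_k$ has three $1$s with gaps $(p_i,q_k)$, so $(u_i,z_k)$ is a $1$-entry of $E_n$ if and only if $(p_i,q_k)\in S$. A $1$-rectangle containing $(u_i,z_i)$ and $(u_k,z_k)$ with $i\neq k$ would also contain $(u_i,z_k)$ and $(u_k,z_i)$, and one of these is a $0$-entry. So no $1$-rectangle contains two of the entries $(u_i,z_i)$; also these entries are distinct, because $(p_i,q_i)=(p_k,q_k)$ with $i\ne k$ would put both mixed pairs in $S$. Giving each of them weight $1$ shows $\varphi_n(X_S)\ge M$. Under (b), $M$ is bounded.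

**Step 2: remove the congruences.** We want to work with inequalities only. By Presburger's quantifier elimination, $S$ is a Boolean combination of half-planes $\{\alpha p+\beta q\ge\gamma\}$ with integer coefficients and congruence conditions on $p,q$. Let $N$ be a common modulus. For $1\le\xi,\zeta\le N$ let
$$H=H_{\xi,\zeta}=\{(p,q)\in\mathbb N^2:(Np+\xi,\,Nq+\zeta)\in S\}.$$
On such a residue class the congruences are constant, and half-planes become half-planes in the new $(p,q)$. So $H$ is a Boolean combination of half-planes. A fooling set of $H$ is carried by $(p,q)\mapsto(Np+\xi,Nq+\zeta)$ to a fooling set of $S$, so the fooling sets of $H$ have bounded size.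

It is enough to show that each $H$ has the form (c), on $\mathbb N^2$. Indeed, suppose $H=T\setminus\bigcup_l(\ell_l\cap U_l)$. Transport $T$ and $U_l$ to the residue class of $(\xi,\zeta)$ in $\mathbb N_{\ge1}^2$. If $A$ is ultimately periodic, so is $\{Np+\xi:p\in A\}$, so the images $T',U_l'$ are recognizable. The image of $\ell_l$ is the part in the residue class of the line $\alpha_lp-\beta_lq=N\gamma_l+\alpha_l\xi-\beta_l\zeta$. Since each $U'_l$ lies in its own residue class, $S$ is the union of all the $T'$, over all $(\xi,\zeta)$, minus the union of all these lines intersected with the corresponding $U_l'$. This is the form (c).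

From now on fix $H$.

### 10.4. The far structure of $H$

**Step 1: sort the half-planes.** Consider a half-plane $\alpha p+\beta q\ge\gamma$ occurring in $H$. If $\alpha\beta\ge0$, it is, in $\mathbb N^2$, finite (both coefficients negative), cofinite (both positive), or a condition on at most one coordinate; so it is recognizable. If $\alpha\beta<0$ then, up to complement, it is $\{\alpha p-\beta q\ge\gamma\}$ with new $\alpha,\beta\ge1$, and after dividing by the gcd and rounding $\gamma$ up we may take $\gcd(\alpha,\beta)=1$. Let $(\alpha_l,\beta_l)$, $l=1,\dots,k$, be the distinct pairs occurring here. Being coprime and distinct, they have distinct slopes $\alpha_l/\beta_l$, and we number them so that the slopes increase with $l$. Put $c_l(p,q)=\alpha_lp-\beta_lq$, and let $\Gamma\ge1$ be an integer that exceeds all $|\gamma|$ occurring.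

**Step 2: near the axes nothing interesting happens.** For fixed $p$ the set $\{q:(p,q)\in H\}$ is a Boolean combination of half-lines, so it is finite or cofinite; similarly for fixed $q$. Writing $\{p<P\text{ or }q<P\}$ as a finite union of vertical and horizontal lines, we see that
$$H\cap\{p<P\text{ or }q<P\}\ \text{ is recognizable for every }P. \tag{6}$$

**Step 3: far from the axes only the $c_l$ matter.** Fix $P$ so large that on $[P,\infty)^2$ each of the half-planes with $\alpha\beta\ge0$ is constant. There, membership in $H$ depends only on the truth values of the conditions $c_l\ge\gamma$, hence only on the values $c_l$ truncated to $[-\Gamma,\Gamma]$. We draw two conclusions.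

First, if all $|c_l|>\Gamma$, membership depends only on the signs of the $c_l$. Since $c_l<0$ if and only if $q/p>\alpha_l/\beta_l$, the indices with $c_l<0$ are $1,\dots,\nu$ for some $0\le\nu\le k$. So the indicator of $H$ at such a point is a value $b_\nu\in\{0,1\}$ depending only on $\nu$. Every $\nu$ occurs arbitrarily far out: go out along a rational direction with slope strictly between $\alpha_\nu/\beta_\nu$ and $\alpha_{\nu+1}/\beta_{\nu+1}$ (between $0$ and $\alpha_1/\beta_1$ for $\nu=0$, above $\alpha_k/\beta_k$ for $\nu=k$).

Second, fix $l$ and $c\in\mathbb Z$ and follow the line $c_l(p,q)=c$. There $q=(\alpha_lp-c)/\beta_l$, so for $l'\ne l$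
$$c_{l'}=\beta_{l'}\Big(\frac{\alpha_{l'}}{\beta_{l'}}-\frac{\alpha_l}{\beta_l}\Big)p+\frac{\beta_{l'}c}{\beta_l},$$
which tends to $-\infty$ for $l'<l$ and to $+\infty$ for $l'>l$ as $p\to\infty$. So there is $P(c)$ (depending also on $l$) such that for $p\ge P(c)$ the points of $\mathbb N^2$ on this line are in $[P,\infty)^2$, all other $|c_{l'}|$ exceed $\Gamma$ with these signs, and membership in $H$ has a value $g_l(c)$ depending only on $l$ and $c$. If $c>\Gamma$, the negative ones are exactly $c_1,\dots,c_{l-1}$; if $c<-\Gamma$, they are $c_1,\dots,c_l$. Hence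
$$g_l(c)=b_{l-1}\ \text{ for }c>\Gamma,\qquad g_l(c)=b_l\ \text{ for }c<-\Gamma .\tag{7}$$

### 10.5. Staircases along a line, and the end of the proof

**Step 1: build fooling sets along the line $c_l=c$.** The purpose is to show that a point of $H$ on such a line forces $H$ to be full on both sides. Fix $l$ and $c$ with $|c|\le\Gamma+1$ and $g_l(c)=1$. Let $K=2\Gamma+2$ and let $M\ge1$ be arbitrary. Since $\gcd(\alpha_l,\beta_l)=1$, there are $(p_0,q_0)\in\mathbb N^2$ with $c_l(p_0,q_0)=c$ and both coordinates as large as we like. Put
$$(p_i,q_i)=(p_0+i\beta_lK,\;q_0+i\alpha_lK),\qquad1\le i\le M .$$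
Then $c_l(p_i,q_{i'})=c+\alpha_l\beta_lK(i-i')$. This equals $c$ if $i=i'$; it is at least $-\Gamma-1+K=\Gamma+1$ if $i>i'$; and it is at most $\Gamma+1-K=-\Gamma-1$ if $i<i'$. Only finitely many values occur, so if $p_0$ is large enough, membership of $(p_i,q_{i'})$ in $H$ is given by $g_l$ at this value. Thus $(p_i,q_i)\in H$ and, by (7), for $i>i'$ we have $(p_i,q_{i'})\in H$ if and only if $b_{l-1}=1$, and for $i<i'$ if and only if $b_l=1$. If $b_{l-1}=0$ or $b_l=0$, then for any two different indices one of the two mixed points is not in $H$, and we have a fooling set of size $M$. Since $M$ is arbitrary and fooling sets are bounded,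
$$g_l(c)=1,\ |c|\le\Gamma+1\quad\Longrightarrow\quad b_{l-1}=b_l=1 .\tag{8}$$

**Step 2: all sectors agree.** We claim $b_{l-1}=b_l$ for every $l$. If $b_{l-1}=1$ and $b_l=0$, then $g_l(\Gamma+1)=b_{l-1}=1$ by (7), contrary to (8). If $b_{l-1}=0$ and $b_l=1$, then $g_l(-\Gamma-1)=b_l=1$, again contrary to (8). So all $b_\nu$ equal one value $b$. Moreover, if $b=0$, then (8) gives $g_l(c)=0$ for all $l$ and all $|c|\le\Gamma$.

**Step 3: read off the form (c).** Choose $P'$ larger than $P$ and than all $P(c)$ with $|c|\le\Gamma$, for every $l$, and so large that in $U:=[P',\infty)^2$ the strips $|c_l|\le\Gamma$ are pairwise disjoint; this is possible because two strips of different slopes meet in a bounded set. A point of $U$ either has all $|c_l|>\Gamma$, and its membership in $H$ is $b$; or it has exactly one $|c_l|\le\Gamma$, and its membership is $g_l(c_l)$.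

If $b=0$, then $H\cap U=\emptyset$ by Step 2, so $H=H\cap\{p<P'\text{ or }q<P'\}$ is recognizable by (6). This is the form (c) with $h=0$.

If $b=1$, then $U\setminus H=U\cap\mathcal L$, where $\mathcal L$ is the union of the finitely many lines $\{c_l=c\}$ with $|c|\le\Gamma$ and $g_l(c)=0$. Put $T=(H\setminus U)\cup U$, which is recognizable by (6). Then
$$T\setminus(\mathcal L\cap U)=(H\setminus U)\cup(U\setminus\mathcal L)=(H\setminus U)\cup(H\cap U)=H .$$
Each line in $\mathcal L$ is $\{\alpha_lp-\beta_lq=c\}$ with $\alpha_l,\beta_l\ge1$, and $U$ is recognizable; so this is the form (c). Hence (b)$\Rightarrow$(c), and the three conditions are equivalent.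

**Step 4: the examples.** The set $S=\{p\ne q\}$ has the form (c) with $T=U_1=\mathbb N_{\ge1}^2$ and $\ell_1=\{p=q\}$, so $X_S^{\mathbb Z}$ is sofic, as in Theorem 1. For $S=\{p=q\}$ the points $(i,i)$, and for $S=\{p<q\}$ the points $(i,i+1)$, form arbitrarily large fooling sets. By Step 1 of 10.3, $\varphi_n(X_S)$ is then unbounded, and by Theorem 2 the corresponding $X_S^{\mathbb Z}$ are not sofic. $\blacksquare$
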